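# Why $g_2\ge 0$ for strongly regular $3$-spheres

## 1. Three small decompositions of the $3$-sphere

Take the triangular prism, with $6$ vertices, $9$ edges and $5$ polygons ($2$ triangles, $3$ quadrilaterals), and build the pyramid over it in dimension four. Its boundary is a decomposition of $S^3$ with
$$f_0=7,\qquad f_1=9+6=15,\qquad f_2=5+9=14,\qquad f_3=1+5=6 .$$
The $2$-faces are the $5$ polygons of the prism and $9$ triangles over its edges, so the number of incident pairs (vertex, $2$-face) is $f_{02}=(2\cdot 3+3\cdot 4)+9\cdot 3=45$. Now compute
$$g_2=f_1+f_{02}-3f_2-4f_0+10=15+45-42-28+10=0 .$$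
This is no accident. For the pyramid over any $3$-polytope with $v$ vertices, $e$ edges and $s$ facets we have $f_0=v+1$, $f_1=e+v$, $f_2=s+e$ and $f_{02}=2e+3e=5e$. Hence $g_2=6e+v-3s-3e-4v-4+10=3(e-v-s)+6=0$ by Euler's formula. For the $4$-cube, $f_0=16$, $f_1=32$, $f_2=24$, $f_{02}=96$, and $g_2=2$.

A third example will accompany us. The **rectified simplex** is $\{x\in[0,1]^5:\sum x_i=2\}$. Its vertices are the points $e_i+e_j$; write $ij$ for this vertex, so there are ten. The facets are the tetrahedra $T_i=\{ij: j\ne i\}$ (where $x_i=1$) and the octahedra $O_i=\{jk: j,k\neq i\}$ (where $x_i=0$). Two vertices are adjacent exactly when the pairs share an index: $\{ij,ik\}$ is the face $x_i=1,\ x_l=x_m=0$, while the midpoint of disjoint $ij,kl$ is also the midpoint of $ik,jl$. Moreover $T_i\cap T_j=\{ij\}$, $T_i\cap O_i=\emptyset$, and for $i\neq j$ both $T_i\cap O_j$ and $O_i\cap O_j$ are triangles. So $f_0=10$, $f_1=10\cdot 6/2=30$, $f_2=(5\cdot 4+5\cdot 8)/2=30$, $f_3=10$, $f_{02}=90$, and $g_2=30+90-90-40+10=0$.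

Can the number be negative? Let $S^3$ consist of an $n$-cycle, two discs bounded by it (together they form a $2$-sphere), and the two balls that this sphere bounds. Then $f_0=f_1=n$, $f_2=f_3=2$, $f_{02}=2n$ and
$$g_2=n+2n-6-4n+10=4-n ,$$
which is $-1$ for the pentagon. But the two closed balls meet in a whole $2$-sphere, and the two discs meet in a whole circle. In a polytope, two faces meet in one face. This is the condition to impose.

**Definition.** In a *regular CW complex* every closed cell is homeomorphic to a ball, with its boundary sphere a union of lower-dimensional cells. A finite regular CW complex is *strongly regular* if any two closed cells meet in $\emptyset$ or in a single closed cell. A *$3$-sphere* is a strongly regular decomposition of $S^3$.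

Equivalently, the face poset with an empty face and a top element adjoined is a lattice. The boundary complex of any $4$-polytope is an example. The decompositions with an $n$-cycle above are not.

For boundary complexes of $4$-polytopes, $g_2\ge0$ is a known result. The work "Linear constraints on Face numbers of Polytopes" raises the question for spheres: is there a $3$-sphere with $g_2<0$? The answer is no.

**Theorem 1.** Let $P$ be a finite strongly regular cell decomposition of a closed connected $3$-manifold $M$. Then
$$g_2(P)=f_{03}(P)-3f_0(P)-3f_3(P)+10\ \ge\ 0 ,$$
where $f_{03}$ counts incident pairs (vertex, $3$-cell). In particular no $3$-sphere has $g_2<0$.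

The pyramids show that the bound $0$ is attained.

## 2. Connectivity and rotation in strongly regular $2$-spheres

*Face* means nonempty closed cell, and $V(\sigma)$ is the vertex set of a face $\sigma$. A vertex lies in $\sigma\cap\tau$ exactly if it lies in both, so $V(\sigma\cap\tau)=V(\sigma)\cap V(\tau)$.

**Lemma 2.** In a strongly regular complex, $V(\sigma)\subset V(\tau)$ implies $\sigma\subset\tau$. In particular distinct faces have distinct vertex sets.

*Proof.* Suppose $\sigma\not\subset\tau$, and let $\varepsilon\subset\sigma$ be a cell of least dimension $k$ with $\varepsilon\not\subset\tau$. Vertices of $\sigma$ lie in $\tau$, so $k\ge1$, and $\partial\varepsilon\subset\tau$ by minimality. The cell $\varepsilon\cap\tau$ contains $\partial\varepsilon$ and does not contain the open cell of $\varepsilon$, so it equals $\partial\varepsilon$. But a sphere $S^{k-1}$ is not a closed ball. $\square$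

A graph is *$3$-connected* if it has at least four nodes and stays connected after deletion of any at most two nodes. By Whitney's theorem it is then $3$-edge-connected: if the nodes are split into two nonempty parts, at least three edges join the parts.

**Lemma 3.** Let $S$ be a strongly regular decomposition of the $2$-sphere.

1. The graph of $S$ is simple, $2$-faces have at least $3$ vertices, vertices have degree at least $3$, and an edge with both ends on a $2$-face lies in that $2$-face.
2. The dual decomposition is strongly regular. The graph and the dual graph (nodes: $2$-faces; adjacency: sharing an edge) are $3$-connected.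
3. Deleting all vertices of one $2$-face from the graph leaves a nonempty connected graph.

*Proof of 1.* Distinct edges have distinct vertex sets by Lemma 2, so the graph is simple and no $2$-face has only two vertices. The last statement is Lemma 2. The link of a vertex $x$ in the barycentric subdivision is a circle on which the edges $e_1,\dots,e_d$ and the $2$-faces $F_1,\dots,F_d$ at $x$ alternate, with $e_i,e_{i+1}\subset F_i$. A simplicial circle has at least three nodes, so $d\ge2$. If $d=2$, then $F_1\cap F_2$ contains two edges, which is impossible for a single cell other than $F_1,F_2$. So $d\ge3$.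

*Proof of 2, the graph.* For $i\ne j$, $F_i\cap F_j$ is a cell containing $x$, hence $x$ or an edge at $x$, and each edge at $x$ lies in exactly two of the $F_i$. So the paths $\partial F_i-x$ fit together to a simple cycle $Z_x$ through all neighbors of $x$. Its vertices are the vertices other than $x$ that share a $2$-face with $x$. There are at least $d+1\ge4$ vertices in $S$.

The graph is connected since $S$ is. Let $X\subset\{x,y\}$ be a set of at most two vertices, and let $a,b\notin X$ be joined by a simple path. A passage $u\,x\,u'$ with $x\in X$, $u,u'\notin X$ is replaced by a path in $Z_x-y$, which is connected; likewise for $y$. A passage $u\,x\,y\,u'$ is replaced by a path in $(Z_x-y)\cup(Z_y-x)$. This set is connected, because a third vertex of a $2$-face containing the edge $xy$ lies in both parts. So $a,b$ are joined outside $X$.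

*Proof of 2, the dual.* The dual face $x^*$ is a disc bounded by the cycle formed by the dual vertices $F_i^*$ and the dual edges $e_i^*$ of the $F_i,e_i$ at $x$. If two $2$-faces both contain $x\neq y$, they meet in a cell with at least two vertices, which is the edge $xy$. Every $2$-face containing $x,y$ then contains this edge by part 1, so there are exactly two such $2$-faces. Hence $x^*$ and $y^*$ share nothing, exactly one dual vertex (and no dual edge), or exactly the dual edge of $xy$. Two dual edges do not have both ends in common, since two $2$-faces share at most one edge. If both ends $F,F'$ of a dual edge $e^*$ lie on $x^*$, then $x\in F\cap F'=e$, so $e^*\subset x^*$. So the dual is strongly regular, and its graph is $3$-connected by what was just shown.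

*Proof of 3.* Let $\sigma$ be the $2$-face. By part 2 the $2$-faces $\tau\ne\sigma$ are connected by adjacency. Each $\tau\cap\sigma$ is $\emptyset$, a vertex or an edge, so $V(\tau)\setminus V(\sigma)$ is nonempty and connected along $\partial\tau$. If $\tau,\tau'\ne\sigma$ share an edge, that edge is not in $\sigma$, so by part 1 it has an end outside $\sigma$. So the sets $V(\tau)\setminus V(\sigma)$ of adjacent $2$-faces overlap, and they cover all vertices outside $\sigma$. $\square$

The next lemma says what one sees when walking once around a connected piece of a sphere. For a vertex set $A$ let $S[A]$ be the induced subgraph, viewed as a subset of $S$. For a $2$-face $\rho$ with $\rho\not\subset A$ (that is, $V(\rho)\not\subset A$), a *component of $\rho\cap A$* is a maximal path on the cycle $\partial\rho$ with all vertices in $A$, possibly a single vertex. Exactly two edges of $\partial\rho$ *leave* it; they are distinct, and each has one end in $A$. Example: for a single vertex $A=\{x\}$ the lemma says that edges and $2$-faces at $x$ alternate in one cycle.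

**Lemma 4 (rotation).** Let $S$ be a strongly regular $2$-sphere, $A\ne\emptyset$ a vertex set with $S[A]$ connected, and $\Omega$ a component of $S\setminus S[A]$ that contains a vertex of $S$.

1. If the open face of $\rho$ lies in $\Omega$, then $\rho\not\subset A$. The edges in $\Omega$ with an end in $A$ have exactly one end in $A$. These edges and the pairs $(\rho,I)$, with the open face of $\rho$ in $\Omega$ and $I$ a component of $\rho\cap A$, form **one** cycle, in which $(\rho,I)$ lies between the two edges leaving $I$ on $\partial\rho$.
2. Let $X=S\setminus\Omega$. Then $S/X$ is a $2$-sphere. The point $*=[X]$ has an open disc neighborhood which the edges of part 1 divide into sectors, one for each $(\rho,I)$, in the cyclic order of part 1.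

*Proof.* An open cell not in $S[A]$ lies in one component of $S\setminus S[A]$, so $X$ is a closed subcomplex. It is $S[A]$ together with the other components, whose closures all meet $S[A]$; so $X$ is connected.

An edge in $\Omega$ has its ends in $\Omega\cup A$. It does not have both ends in $A$, since it would then lie in $S[A]$. Let the open face of $\rho$ lie in $\Omega$. If $V(\rho)\subset A$, then $\partial\rho\subset S[A]$, so the open face is a whole component, i.e. it is $\Omega$, and $\Omega$ contains no vertex: a contradiction. The vertices of $\rho$ lie in $\Omega\cup A$; an edge of $\rho$ lies in $S[A]$ if both its ends are in $A$, and in $\Omega$ otherwise. So the components of $\partial\rho\cap X$ are exactly the components $I$ of $\rho\cap A$, and the edges leaving them lie in $\Omega$.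

Let $e$ be an edge in $\Omega$ with end $w\in A$. Both $2$-faces $\rho$ at $e$ have their open faces in $\Omega$, and in each of them $e$ leaves exactly one component, the one containing $w$. So edges and pairs form a $2$-regular structure, a disjoint union of cycles. It is nonempty: on a path in the graph of $S$ from a vertex in $\Omega$ to $A$, the edge on which $\Omega$ is first left ends in $A$. It remains to see that there is only one cycle.

The open set $\Omega$ is connected, with nonempty connected complement $X$ in the sphere. So $\Omega$ is homeomorphic to the plane, and $S/X$, its one-point compactification, is a $2$-sphere. Choose a point $p_e$ in the interior of each of our edges $e$. View each $\rho$ as a round disc. For each pair $(\rho,I)$ with leaving edges $e,e'$, draw the chord from $p_e$ to $p_{e'}$. It cuts off a *near part* containing $I$ (chord excluded). For different $I$ on the same $\rho$ the boundary intervals from $p_e$ over $I$ to $p_{e'}$ are disjoint, so the near parts are disjoint. The complement of $X$ and all near parts is a finite union of compact sets (the rests of the closed faces $\rho$). So $X$ and the near parts together form an open set. In $S/X$ this is a neighborhood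 of $*$. Each near part becomes a sector with apex $*$, and the sectors of one cycle are glued along the near segments of the edges to an open disc around $*$. So the neighborhood is a union of discs $D_1,\dots,D_c$, one per cycle, any two sharing only $*$. A small disc $D$ around $*$ in the sphere $S/X$ has $D\setminus\{*\}$ connected, hence inside one $D_i$. But every $D_i\setminus\{*\}$ accumulates at $*$. So $c=1$. $\square$

## 3. Facets, vertex figures, and a formula for $g_2$

Let $P$ be as in Theorem 1. *Facets* are the $3$-cells, $V$ is the vertex set, $\Gamma$ the graph of $P$, and $\Gamma[X]$ the subgraph induced by $X\subset V$. For a face $G$ and $X\subset V$ we write $G\cap X$ for $V(G)\cap X$, "$G$ meets $X$" for $G\cap X\neq\emptyset$, and $G\subset X$ for $V(G)\subset X$. A maximal open cell is open in $M$, so it is $3$-dimensional by invariance of domain; hence every face lies in a facet. By Lemma 2, $\Gamma[V(G)]$ is the graph of $G$ for every face $G$. Two facets are *adjacent* if they share a $2$-face. For a vertex $w$ let $D_w$ be the graph whose nodes are the facets at $w$, two being adjacent if they share a $2$-face containing $w$.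

**Lemma 5.**

* (a) The graph of a facet is $3$-connected. Each $2$-face has at least $3$ vertices, and its boundary is an induced cycle of $\Gamma$. Two $2$-faces of a facet share at most two vertices. Deleting from a facet at most two vertices, or all vertices of one of its $2$-faces, leaves a nonempty connected graph.
* (b) $D_w$ is $3$-connected.
* (c) Every edge lies in at least $3$ facets and in equally many $2$-faces, alternating in one cycle around it.
* (d) Every $2$-face lies in exactly two facets. Adjacent facets share exactly one $2$-face, and it is their intersection.
* (e) Any two facets are joined by a chain of adjacent facets.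
* (f) For a facet $F_0$, $\Gamma[V\setminus V(F_0)]$ is nonempty and connected.

*Proof of (a)–(d).* The boundary of a facet is a strongly regular $2$-sphere, so (a) is Lemma 3 together with $\Gamma[V(G)]$ being the graph of $G$. For (b)–(d), fix $w$ and let $Q_w$ be the poset of faces properly containing $w$. Its order complex is the link of $w$ in the barycentric subdivision, a triangulation of $M$. In a triangulated $3$-manifold the link of a $j$-simplex has the homology of $S^{2-j}$. So links of triangles are two points, and links of edges are connected $2$-regular graphs, i.e. circles. The link of a vertex is a connected closed surface with the homology of $S^2$, i.e. a $2$-sphere.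

For $\varphi\in Q_w$ consider the chains of elements $\le\varphi$. They form a cone over the order complex of the interval $(w,\varphi)$. This interval is empty if $\varphi$ is an edge, two points (the two edges of $\varphi$ at $w$) if $\varphi$ is a $2$-face, and a circle (the link of $w$ in $\partial\varphi$) if $\varphi$ is a facet. So the cones are a point, an arc, a disc. They are the closed cells of a regular CW decomposition of the $2$-sphere with face poset $Q_w$ (a case of Björner's criterion). It is strongly regular: the cells common to $\sigma$ and $\tau$ are the faces of the single face $\sigma\cap\tau$ that properly contain $w$, and there are none if $\sigma\cap\tau=w$. Vertices, edges, $2$-faces of $Q_w$ are the edges, $2$-faces, facets of $P$ at $w$. So (b) is Lemma 3 for the dual graph, (c) says that vertices of $Q_w$ have degree at least $3$, and the first part of (d) says that an edge of $Q_w$ lies in two $2$-faces. Two distinct facets meet in a face of dimension at most $2$; if they share a $2$-face, it is the intersection.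

*Proof of (e).* $\Gamma$ is connected since $M$ is. All $D_w$ are connected, and adjacent vertices share a facet.

*Proof of (f).* First, the facets other than $F_0$ are connected by adjacency. By (e) we only have to reroute a passage $G,F_0,G'$ through $2$-faces $\sigma,\sigma'$ of $F_0$. Take a path $w_0,\dots,w_r$ in the graph of $F_0$ from a vertex of $\sigma$ to a vertex of $\sigma'$. Each $D_{w_i}-F_0$ is connected by (b), and $w_i,w_{i+1}$ lie in a common facet other than $F_0$ by (c). For $G\ne F_0$, $G\cap F_0$ is empty, a vertex, an edge or a $2$-face, so $V(G)\setminus V(F_0)$ is nonempty and connected by (a). If $G,H\ne F_0$ share the $2$-face $\rho$, then $\rho\not\subset F_0$ by (d), so $\rho$ has a vertex outside $F_0$ by Lemma 2. So the sets $V(G)\setminus V(F_0)$ of adjacent facets overlap, and they cover $V\setminus V(F_0)$. $\square$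

**A formula with facets and vertices only.** Let $n_G=|V(G)|$. Summing Euler's formula over all facets gives $f_{03}-f_{13}+f_{23}=2f_3$. Here $f_{13}=f_{12}$ by (c), $f_{12}=f_{02}$ since $2$-faces are polygons, and $f_{23}=2f_2$ by (d). So $f_{02}=f_{03}+2f_2-2f_3$. Summing Euler's formula over all $Q_w$ gives $2f_1-f_{02}+f_{03}=2f_0$, hence $f_1=f_0+f_2-f_3$. Inserting both,
$$g_2=f_1+f_{02}-3f_2-4f_0+10=f_{03}-3f_0-3f_3+10=\sum_G(n_G-3)-3f_0+10. \tag{1}$$

## 4. Collapsing the complement of a facet

Here is a way to read (1). Choose a facet $F_0$ and imagine everything outside it shrunk to a point. Every facet meeting $F_0$ in a polygon turns into a pyramid over this polygon, and the picture becomes the pyramid over $F_0$, which has $g_2=0$. We want to undo the shrinking little by little without ever decreasing the count. The picture is only a guide; here is the count.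

**Definition.** For $U\subset V$ put $L=V\setminus U$. Let $c(U)$ be the number of components of $\Gamma[U]$, let $h_G(U)$ be the number of those that meet $G$, and let $x^+=\max(0,x)$. The *potential* is
$$\Theta(U)=\Psi(U)-3\bigl(|L|+c(U)\bigr),\qquad \Psi(U)=\sum_{G}\bigl(|G\cap L|+h_G(U)-3\bigr)^+ . \tag{2}$$

Each component of $\Gamma[U]$ counts as one vertex.

*The end.* By (1), $\Theta(\emptyset)=\sum_G(n_G-3)-3f_0=g_2(P)-10$.

*The start.* Let $F_0$ be a facet with $n_0$ vertices and $U_0=V\setminus V(F_0)$, so $c(U_0)=1$ by Lemma 5(f). The facet $F_0$ contributes $n_0-3$ to $\Psi(U_0)$. Any other $G$ has a vertex outside $F_0$, so it contributes $(|G\cap F_0|-2)^+$. This is $k_\sigma-2$ if $G\cap F_0$ is a $2$-face $\sigma$ with $k_\sigma$ vertices, and $0$ otherwise. As $\sum_\sigma(k_\sigma-2)=2f_1(F_0)-2f_2(F_0)=2n_0-4$,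
$$\Theta(U_0)=(n_0-3)+(2n_0-4)-3(n_0+1)=-10 .$$

The terms $h_G$ and $c(U)$ are what makes this start correct. With $\sum_G(|G\cap L|-3)^+-3|L|$ instead, the same computation at $L=V(F_0)$ gives $(n_0-3)+\sum_\sigma(k_\sigma-3)-3n_0=-7-f_2(F_0)\le-11$.

**Proposition 6.** Let $\emptyset\ne U\subset V$, and let $L=V\setminus U$ contain $V(H)$ for some facet $H$. Then there is $\emptyset\ne B\subset U$ with $\Theta(U\setminus B)\ge\Theta(U)$.

*Proof of Theorem 1 from Proposition 6.* Start with $U_0$ and apply the proposition repeatedly; $L$ only grows, so the hypothesis persists until $U=\emptyset$. Then $g_2(P)-10=\Theta(\emptyset)\ge\Theta(U_0)=-10$. The formula for $g_2$ in the theorem is (1). $\square$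

In the rectified simplex with $F_0=T_5$ we have $L=\{15,25,35,45\}$ and $U_0=\{12,13,14,23,24,34\}$. The nonzero terms of $\Psi(U_0)$ are $1$ for $T_5$ and $3+1-3=1$ for each of $O_1,\dots,O_4$. So $\Theta(U_0)=5-3(4+1)=-10$, as it should be.

**How the potential changes.** Fix $U$ as in Proposition 6. Call a facet $G$ **rich** if $|G\cap L|\ge2$ and **poor** otherwise. In the example just given the rich facets are $T_5,O_1,\dots,O_4$. Let $\emptyset\neq B\subset U$ lie in one component $U_1$ of $\Gamma[U]$, and let $C_1,\dots,C_p$ be the components of $\Gamma[U_1\setminus B]$. Each $C_i$ has a vertex adjacent to $B$, because $U_1$ is connected. Since $c(U\setminus B)=c(U)-1+p$,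
$$\Theta(U\setminus B)-\Theta(U)=\sum_Gd_G-3(|B|+p-1), \tag{3}$$
where $d_G$ is the change of the $G$-term of $\Psi$. For a facet $G$ put $\ell=|G\cap L|$ and $m=|G\cap B|$. Let $h=h_G$ be the number of $C_i$ that meet $G$, and $h'$ the number of components of $\Gamma[U]$ other than $U_1$ that meet $G$.

**Lemma 7.** For every facet $G$,
$$d_G\ge0; \tag{4}$$
$$d_G=m+h-1\quad\text{if $G$ is rich and $m\ge1$;} \tag{5}$$
$$V(G)\setminus L\subset U_1\ \text{ and }\ d_G=(\ell+m+h-3)^+\quad\text{if $G$ is poor and $m\ge1$.} \tag{6}$$

*Proof.* If $m\ge1$, then $G$ meets $U_1$, so $d_G=(\ell+m+h+h'-3)^+-(\ell+1+h'-3)^+\ge0$. If $m=0$ and $G$ meets $U_1$, then $h\ge1$ and $d_G=(\ell+h+h'-3)^+-(\ell+1+h'-3)^+\ge0$. If $G$ does not meet $U_1$, then $d_G=0$. If $\ell\ge2$ and $m\ge1$, both arguments are nonnegative and their difference is $m+h-1$. If $\ell\le1$ and $m\ge1$, then $V(G)\setminus L$ is connected by Lemma 5(a) and meets $B\subset U_1$. So it lies in $U_1$, $h'=0$, and the second positive part is $(\ell-2)^+=0$. $\square$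

## 5. Uncollapsing one vertex, and the rectified simplex as an obstacle

The first thing to try is $B=\{u\}$. Then (3) requires $\sum_Gd_G\ge3p$, and by (5) a rich facet at $u$ contributes $h_G$.

**Lemma 8.** If some $u\in U$ lies in at least three rich facets, then $B=\{u\}$ satisfies Proposition 6.

*Proof.* By (3)–(5) it suffices that each $C=C_i$ meets at least three rich facets at $u$; then $\sum_{G\ni u\text{ rich}}h_G\ge3p$. Let $\mathcal A$ be the set of facets at $u$ that meet $C$. As $u$ has a neighbor in $C$, $|\mathcal A|\ge3$ by Lemma 5(c).

We show that a poor $G\in\mathcal A$ has no $D_u$-neighbor outside $\mathcal A$. The set $V(G)\setminus(L\cup\{u\})$ arises from $V(G)$ by deleting at most two vertices, so it is connected. It lies in $U\setminus\{u\}$ and meets $C$, hence it lies in $C$. If $H$ is adjacent to $G$ via a $2$-face $\rho\ni u$, then $\rho$ has at least three vertices, of which at most two are in $L\cup\{u\}$. The remaining one lies in $C$, so $H\in\mathcal A$.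

If $\mathcal A$ has no poor members, it has at least three rich ones. If $\mathcal A$ contains all facets at $u$, it contains the at least three rich ones at $u$. Otherwise the rich members of $\mathcal A$ separate, in $D_u$, the poor members of $\mathcal A$ from the facets at $u$ outside $\mathcal A$. By Lemma 5(b) there are at least three of them. $\square$

This is exactly where the method stops: there may be no such $u$. In the rectified simplex with $L=V(T_5)$, the facets at the vertex $12$ are $T_1,T_2,O_3,O_4,O_5$, and only $O_3,O_4$ are rich. By symmetry every vertex of $U_0$ lies in exactly two rich facets. Remove $12$. The rest of $U_0$ is connected, the terms of $\Psi$ become $1$ for $T_5$, $4+1-3=2$ for $O_3,O_4$, $1$ for $O_1,O_2$, and $0$ otherwise, and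
$$\Theta=7-3(5+1)=-11 .$$
So every single vertex makes the potential drop, and since $g_2=0$ here there is nothing to spare.

Now remove three vertices at once, $B=\{12,13,23\}=V(O_4)\cap U_0$. The rest $\{14,24,34\}$ is connected. The terms of $\Psi$ are $1$ for $T_5$; $6-3=3$ for $O_4$; $4+1-3=2$ for each of $O_1,O_2,O_3$; $3+1-3=1$ for each of $O_5,T_1,T_2,T_3$; and $0$ for $T_4$. So $\Theta=14-3(7+1)=-10$: no drop. This suggests taking what is left of a facet that borders on $L$.

## 6. Removing what is left of a facet

From now on every $u\in U$ lies in at most two rich facets.

**Step 1: the choice of $B$.** Since $H\subset L$ and $U\ne\emptyset$, Lemma 5(e) gives adjacent facets $H'\subset L$ and $F\not\subset L$. They share a $2$-face, so $|F\cap L|\ge3$; in particular $F$ is rich. Let $B$ be the vertex set of a component of $\Gamma[V(F)\cap U]$. Being connected, it lies in one component $U_1$ of $\Gamma[U]$, so Section 4 applies. Since $F$ is rich,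
$$\text{every } w\in B \text{ lies in at most one rich facet other than } F. \tag{7}$$
Let $N$ be the set of vertices in $V(F)\setminus B$ adjacent to $B$. By the choice of $B$, $N\subset L$. As $|V(F)\setminus B|\ge3$ and the graph of $F$ is $3$-connected, $|N|\ge3$: otherwise $N$ would separate $B$ from the rest of $V(F)$.

For a $2$-face $\sigma$ of $F$ let $G_\sigma$ be the other facet containing $\sigma$. So $G_\sigma\cap F=\sigma$, and distinct $\sigma$ give distinct $G_\sigma$. Put
$$k_\sigma=|V(\sigma)|,\qquad b_\sigma=|\sigma\cap B|,\qquad t_\sigma=k_\sigma-b_\sigma,$$
and let $\beta_\sigma$ be the number of edges of $\sigma$ with both ends in $B$. If $b_\sigma,t_\sigma\ge1$, let $a_\sigma=b_\sigma-\beta_\sigma$, the number of components of $\sigma\cap B$ on $\partial\sigma$; we call them **arcs**.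

**Step 2: the poor neighbors of $F$.** This step computes $d_G$ for $G=G_\sigma$ poor with $b_\sigma\ge1$. If $b_\sigma,t_\sigma\ge1$, every maximal run of non-$B$ vertices on $\partial\sigma$ has its end vertices in $N\subset L$. If $t_\sigma\ge2$, there are two runs or one run with two different ends, so $|\sigma\cap L|\ge2$ and $G_\sigma$ is rich. Hence
$$b_\sigma\ge1,\ G_\sigma\text{ poor}\ \Longrightarrow\ t_\sigma\le1, \text{ and for }t_\sigma=1\text{ the non-$B$ vertex of $\sigma$ is in }L. \tag{8}$$
For such $G=G_\sigma$ let $R=V(G)\setminus V(\sigma)$. It is nonempty and connected by Lemma 5(a), and disjoint from $B$ because $G\cap F=\sigma$.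

* *Plain*: $R\cap L=\emptyset$. By (6), $R\subset U_1\setminus B$, so $R=V(G)\setminus(L\cup B)$ lies in a single $C_i$. Thus $h=1$, $\ell=t_\sigma$, $m=b_\sigma$ and $d_G=k_\sigma-2$.
* *Special*: $R\cap L\neq\emptyset$. Then $\ell=1$, so $t_\sigma=0$ by (8), $m=k_\sigma$ and $d_G=k_\sigma-2+h$.

**Step 3: facets that pay for components.** Call a facet $G\ne F$ that meets $B$ **extra** if it is

* (i) rich, or
* (ii) a special poor $G_\sigma$ (so $\sigma\subset B$), or
* (iii) poor, with $G\cap F$ an edge contained in $B$, and $\ell=1$.

In the example ($F=O_4$) the extra facets are $O_1,O_2,O_3$; the facets $T_1,T_2,T_3,O_5$ are plain.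

By (5), $d_F\ge|B|-1$. A rich $G_\sigma$ with $b_\sigma\ge1$ has $d=b_\sigma-1+h$, and any other rich $G\neq F$ meeting $B$ has $d\ge h$. Type (iii) has $d=(1+2+h-3)^+=h$ by (6). Let $e_i$ be the number of extra facets that meet $C_i$, and $X=\sum_ie_i=\sum_{G\text{ extra}}h_G$. With Step 2 and (4),
$$\sum_Gd_G\ge|B|-1+\mathcal M+X,\qquad \mathcal M=\sum_{b_\sigma\ge1,\ G_\sigma\text{ rich}}(b_\sigma-1)+\sum_{b_\sigma\ge1,\ G_\sigma\text{ poor}}(k_\sigma-2). \tag{9}$$

**Step 4: estimating $\mathcal M$.** The purpose is to turn $\mathcal M$ into a count on the plane graph $\Gamma[B]$ on the sphere $\partial F$. If $b_\sigma,t_\sigma\ge1$, the term of $\sigma$ equals $\beta_\sigma+a_\sigma-1$. In the rich case this is $b_\sigma-1$. In the poor case $t_\sigma=a_\sigma=1$, so $k_\sigma-2=b_\sigma-1$. If $t_\sigma=0$, then $\beta_\sigma=b_\sigma=k_\sigma$, and the term is at least $\beta_\sigma-2$. Let $E_B$ be the edge set of $\Gamma[B]$ (edges of $F$, by Lemma 2) and $f_B$ the number of regions of $\Gamma[B]$ on $\partial F$. Put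
$$a_0=\#\{\sigma\subset F:\sigma\subset B\},\qquad \delta=f_B-a_0,\qquad A=\sum_{b_\sigma,t_\sigma\ge1}(a_\sigma-1)\ge0 .$$
For $\sigma\subset B$ the open face of $\sigma$ is a region of $\Gamma[B]$, so $\delta$ counts the other regions. A vertex of $F$ outside $B$ lies in such a region, so $\delta\ge1$. Each edge of $E_B$ lies in two $2$-faces of $F$, and $\Gamma[B]$ is connected, so $\sum_\sigma\beta_\sigma=2|E_B|=2(|B|+f_B-2)$ and
$$\mathcal M\ge2|E_B|-2a_0+A=2|B|-4+2\delta+A .$$
With (9) and (3), $\Theta(U\setminus B)-\Theta(U)\ge X+2(\delta-1)+A-3p$. So Proposition 6 follows from
$$X+2(\delta-1)+A\ \ge\ 3p. \tag{10}$$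
This is clear for $p=0$; let $p\ge1$ from now on. In the example $p=1$, $X=3$, $\delta=1$, $A=0$: equality.

## 7. The map $\Lambda$ around $B$

We would like $e_i\ge3$ for every $i$, as in Lemma 8. There, three facets came from the $3$-connectivity of $D_u$, the dual graph of the vertex figure of $u$. For the connected set $B$ we now build a substitute for the vertex figure: a $2$-sphere around $B$ in which $F$ itself is replaced by the regions it leaves open.

**Definition.** A *leaving edge* is an edge of $P$ with exactly one end in $B$. The complex $\Lambda$ has

* *vertices*: the leaving edges;
* *edges*: the pairs $(\rho,I)$, where $\rho\not\subset B$ is a $2$-face of $P$ and $I$ a component of $\rho\cap B$ on $\partial\rho$; its two ends are the edges of $\rho$ leaving $I$;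
* *faces*: the *cells* $(G,J)$, where $G\ne F$ is a facet and $J$ a component of $\Gamma[G\cap B]$, and the $\delta$ *caps*, i.e. the regions of $\Gamma[B]$ on $\partial F$ that are not open $2$-faces $\sigma\subset B$.

In the example, $B=\{12,13,23\}$ and there are $12$ leaving edges, such as $12$–$15$. There is one cap; its leaving edges in cyclic order are
$$12\text{–}15,\quad 13\text{–}15,\quad 13\text{–}35,\quad 23\text{–}35,\quad 23\text{–}25,\quad 12\text{–}25 .$$
The cell of $O_5$ (with $J=B$) has the same cycle with $5$ replaced by $4$. Between them lie the six quadrilateral cells of $T_1,O_2,T_3,O_1,T_2,O_3$, in this cyclic order. So $\Lambda$ is the boundary of a hexagonal prism.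

**Lemma 9.** $\Lambda$, with the boundary cycles described in the proof, is a strongly regular decomposition of the $2$-sphere. Hence its dual graph $D$ is $3$-connected.

**Step 1: boundary cycles of cells.** Let $(G,J)$ be a cell. Since $G\cap B\subset G\cap F$, and $G\cap F$ is a vertex, an edge, or some $\sigma$ with $G=G_\sigma$, and since $\partial\sigma$ is an induced cycle, $J$ is a vertex, an edge, an arc of some $\sigma$, or a whole cycle $\partial\sigma$ with $\sigma\subset B$. Apply Lemma 4 to the sphere $\partial G$ with $A=J$. If $J$ is a path, take $\Omega=\partial G\setminus J$, which is connected. If $J=\partial\sigma$, take for $\Omega$ the component of $\partial G\setminus\partial\sigma$ other than the open face of $\sigma$. In both cases $\Omega$ contains the vertices of $G$ outside $J$, and there are some by Lemma 5(a).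

The edges of $G$ with exactly one end in $J$ all lie in $\Omega$. They are the leaving edges of $G$ at $J$, because $J$ is a component of $\Gamma[G\cap B]$. A $2$-face $\rho$ of $G$ whose open face is in $\Omega$ satisfies $\rho\not\subset B$. Otherwise $\rho\subset F$ by Lemma 2, so $\rho=G\cap F=\sigma\subset B$ and $J=\partial\sigma$; but the open face of $\sigma$ is not in $\Omega$. Conversely, a $2$-face $\rho\not\subset B$ of $G$ has its open face in $\Omega$. A component of $\rho\cap B$ is connected in $\Gamma[G\cap B]$, so it lies in $J$ or misses it; hence the components of $\rho\cap J$ are the components $I\subset J$ of $\rho\cap B$. So Lemma 4 says: the leaving edges of $G$ at $J$ and the $\Lambda$-edges $(\rho,I)$ with $\rho\subset G$, $I\subset J$ form one cycle with pairwise distinct vertices. It is the boundary cycle of $(G,J)$.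

Its length is at least $3$, because degrees in $G$ are at least $3$. If $J$ is a vertex, there are at least $3$ leaving edges. If $J$ is an edge or longer path, each end has at least $2$, so there are at least $4$. If $J=\partial\sigma$, each vertex of $\sigma$ has at least one.

**Step 2: boundary cycles of caps.** Suppose a region of $\Gamma[B]$ contains no vertex outside $B$. Then it contains no edge of $F$, since such an edge would join two vertices of $B$. So it is a single open $2$-face $\sigma$. A vertex of $\sigma$ outside $B$ would lie in the same region, so $\sigma\subset B$. Hence every cap $\Omega$ contains a vertex outside $B$, and Lemma 4 applies to $\partial F$, $A=B$ and $\Omega$. The leaving edges in $\Omega$ and the $\Lambda$-edges $(\sigma,I)$ with the open face of $\sigma$ in $\Omega$ form one cycle with distinct vertices, the boundary cycle of $\Omega$. An edge of $F$ between a vertex in $\Omega$ and a vertex outside $\Omega$ lies in $\Omega$ and has its other end in $B$. So the leaving edges in $\Omega$ form an edge cut of the graph of $F$ with both sides nonempty, and by $3$-edge-connectivity the cycle has length at least $3$.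

**Step 3: $\Lambda$ is a closed surface.** An edge $(\rho,I)$ lies on exactly two faces, one for each facet containing $\rho$: for $G\ne F$ the cell $(G,J)$ with $J\supset I$, for $F$ the cap containing the open face of $\rho$. Now let $e=wx$ be a vertex of $\Lambda$, with $w\in B$. The $\Lambda$-edges at $e$ are the $(\rho,I)$ with $e\subset\rho$ and $w\in I$, one for each $2$-face $\rho\supset e$ (and $\rho\not\subset B$ as $x\notin B$). The faces of $\Lambda$ at $e$ correspond to the facets containing $e$: for $G\neq F$ the cell $(G,J)$ with $w\in J$, for $F$ the region containing $e$, which contains $x$ and so is a cap. The incidences are the same as those between $2$-faces and facets: if $e\subset\rho\subset F$, the open face of $\rho$ and the open edge $e$ lie in the same region. So by Lemma 5(c) edges and faces alternate in one cycle around $e$, of length at least $3$. Hence $\Lambda$ is a regular CW decomposition of a closed surface.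

**Step 4: $\Lambda$ is connected.** Let $w\in B$. Then $D_w-F$ is connected. Two facets adjacent in it share a $2$-face $\rho\ni w$ with $\rho\not\subset F$, so $\rho\not\subset B$, and $(\rho,I)$ with $w\in I$ is an edge common to their cells at $w$. So all cells $(G,J)$ with $w\in J$ lie in one component of $\Lambda$. If $w,w'\in B$ are adjacent, a facet $G\ne F$ containing $ww'$ gives a common cell. As $\Gamma[B]$ is connected, all cells lie in one component. Each cap shares its edges with cells.

**Step 5: $\Lambda$ is a sphere.** We compute the Euler characteristic. Let $v_w,e_w,f_w$ be the face numbers of $Q_w$, so $v_w-e_w+f_w=2$, and let $\deg e$ be the number of facets (equivalently, $2$-faces) at an edge $e$.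

* The number of vertices is $\sum_{w\in B}v_w-2|E_B|$.
* The number of edges is $\sum_{w\in B}e_w-\sum_{e\in E_B}\deg e$. For $\rho\not\subset B$, the number of components of $\rho\cap B$ is $|\rho\cap B|$ minus the number of edges of $\rho$ in $E_B$; for $\rho\subset B$ this difference is $0$.
* The number of cells is $\bigl(\sum_{w\in B}f_w-|B|\bigr)-\bigl(\sum_{e\in E_B}\deg e-|E_B|\bigr)+a_0$. Among the facets $G\ne F$, $\Gamma[G\cap B]$ is a cycle for the $a_0$ facets $G_\sigma$ with $\sigma\subset B$, and a forest otherwise. The terms $-|B|$ and $+|E_B|$ take out $F$.
* The number of caps is $\delta=f_B-a_0=2-|B|+|E_B|-a_0$.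

The alternating sum is $2|B|-2|E_B|-|B|+|E_B|+a_0+2-|B|+|E_B|-a_0=2$. A connected closed surface with Euler characteristic $2$ is a sphere.

**Step 6: two distinct faces meet in $\emptyset$, a vertex or an edge.** Cells of the same facet are disjoint, since the $B$-ends of their vertices lie in different $J$. Different caps are disjoint, since a leaving edge of $F$ lies in one region.

Cells $(G,J),(H,J')$ with $G\ne H$: a common vertex is a leaving edge contained in $G\cap H$, and a common edge $(\rho,I)$ has $\rho\subset G\cap H$. If $G\cap H$ is empty, a vertex or an edge, they share at most one vertex and no edge. If $G\cap H=\rho$ is a $2$-face, then $\rho\not\subset F$ by Lemma 5(d). So $\rho\cap F$ is empty, a vertex or an edge, and $\rho\cap B\subset\rho\cap F$ has at most one component $I$. If a vertex is shared, its $B$-end lies in $I$, $J$ and $J'$, so $I\subset J\cap J'$. So they share nothing or exactly the closed edge $(\rho,I)$.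

A cap and a cell $(G,J)$: a common vertex is a leaving edge contained in $G\cap F$ with its $B$-end in $J$. If $G\cap F$ is an edge, they share at most one vertex and no edge. If $G=G_\sigma$ with $t_\sigma\ge1$, then $J$ is an arc of $\sigma$. The leaving edges in $\sigma$ at $J$ are the two edges leaving this arc, both in the region containing the open face of $\sigma$, which is a cap as $\sigma\not\subset B$. So $(G,J)$ shares exactly the closed edge $(\sigma,J)$ with that cap and nothing with other caps. If $G\cap F$ is a vertex or $G=G_\sigma$ with $\sigma\subset B$, no leaving edge lies in $G\cap F$, and nothing is shared.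

**Step 7: strong regularity.** Suppose edges $\varepsilon\ne\varepsilon'$ of $\Lambda$ have the same ends. No face contains both, since boundary cycles are simple of length at least $3$. So a face at $\varepsilon$ and a face at $\varepsilon'$ are different and share two vertices. By Step 6 they meet in an edge with these ends. It must be $\varepsilon$, the only such edge of the first face, and also $\varepsilon'$: a contradiction. Hence an edge with both ends on a face $\Phi$ lies in $\Phi$: compare $\Phi$ with a face containing the edge. With Step 6, $\Lambda$ is strongly regular, and Lemma 3 gives the $3$-connectivity of $D$. $\square$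

We collect what will be used. By Step 6,
$$\begin{gathered}\text{a cell shares vertices with at most one cap;}\\ \text{distinct caps share none; distinct cells of one facet share none.}\end{gathered} \tag{11}$$
$$\text{Cells of two different rich facets share no vertex of } \Lambda, \tag{12}$$
since the $B$-end of such a vertex would lie in two rich facets other than $F$, against (7).
$$\text{If a cell of an extra facet } G \text{ shares a vertex with a cap, then } G \text{ is rich.} \tag{13}$$
Indeed the vertex is an edge $wx$ of $F$ with $x\in G\cap F$, $x\notin B$, while for types (ii), (iii) $G\cap F\subset B$.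
$$\text{A poor extra facet has exactly one cell; a facet with at least two cells is a rich } G_\sigma \text{ with } a_\sigma\ge2. \tag{14}$$
Indeed $\Gamma[G\cap B]$ is disconnected only if $G=G_\sigma$ with $a_\sigma\ge2$. Then $t_\sigma\ge2$, and $G_\sigma$ is rich by (8).

## 8. Minimal separators in the dual graph are cyclic

If we separate faces of $\Lambda$ from each other, $3$-connectivity gives three separating faces. But these may be caps, and several may be cells of the same facet. So we need to know how the separating faces lie next to each other.

**Lemma 10.** Let $a,b$ be faces of $\Lambda$ and $Z\not\ni a,b$ an inclusion-minimal set of faces separating $a$ from $b$ in $D$. Then $s=|Z|\ge3$, and $Z$ can be ordered cyclically as $z_1,\dots,z_s$ so that consecutive $z_j,z_{j+1}$ share a vertex of $\Lambda$.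

**Step 1: set-up on the dual sphere.** By $3$-connectivity $s\ge3$. Let $\mathcal C_a,\mathcal C_b$ be the components of $D-Z$ containing $a,b$. By minimality, for each $z\in Z$ there is a path from $a$ to $b$ meeting $Z$ only in $z$. So $z$ is adjacent to $\mathcal C_a$ and to $\mathcal C_b$. Let $S=\Lambda^*$ be the dual decomposition, strongly regular by Lemma 3, with graph $D$. The induced graph $S[\mathcal C_a]$ is connected. Let $\Omega$ be the component of $S\setminus S[\mathcal C_a]$ containing the connected graph $D[\mathcal C_b]$. Apply Lemma 4 with $A=\mathcal C_a$, and let $\varepsilon_1,\dots,\varepsilon_n$ be the edges of its cycle, in order. Let $y_j$ be the end of $\varepsilon_j$ outside $\mathcal C_a$. It is adjacent to $\mathcal C_a$, so $y_j\in Z$.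

**Step 2: consecutive $y_j$ share a vertex of $\Lambda$.** The edges $\varepsilon_j,\varepsilon_{j+1}$ lie on a common $2$-face of $\Lambda^*$, which is $v^*$ for some vertex $v$ of $\Lambda$. So $v$ lies on both $y_j$ and $y_{j+1}$.

**Step 3: every $z\in Z$ occurs.** An edge of $D$ from $z$ to $\mathcal C_b$ is disjoint from $S[\mathcal C_a]$, so $z\in\Omega$. An edge from $z$ to $\mathcal C_a$ is not in $S[\mathcal C_a]$ and is incident with $z$, so it lies in $\Omega$. Hence it is some $\varepsilon_j$, and $y_j=z$.

**Step 4: the indices $j$ with $y_j=z$ form a cyclic interval.** Otherwise there are $i,j,k,l$ in this cyclic order with $y_i=y_k=z$ and $y_j,y_l\ne z$. In the sphere $S/X$ of Lemma 4, the edges $\varepsilon_i,\varepsilon_k$ form a simple closed curve $\gamma$ through $*$ and $z$. Both components of $(S/X)\setminus\gamma$ have $*$ in their closure. Near $*$ the curve $\gamma$ cuts a disc into two pieces, so these belong to different components. The edges $\varepsilon_j,\varepsilon_l$ start in different pieces and meet $\gamma$ only in $*$. So $y_j,y_l$ lie in different components of $(S/X)\setminus\gamma$. But each of $y_j,y_l$ is joined by an edge to $D[\mathcal C_b]$. This graph and these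 two edges lie in $\Omega$, are connected together, and avoid $\gamma$: a contradiction.

Contracting each interval to one entry gives the cyclic order. $\square$

## 9. Three extra facets for each component

Fix $C=C_i$.

**Step 1: the non-extra facets that meet $C$.** The purpose is to show that such facets see no other component. Let $G\ne F$ meet $B$ and $C$ and not be extra. Then $G$ is poor, and one of the following holds.

* (n1) $G$ is a plain $G_\sigma$. Then $V(G)\setminus V(\sigma)=V(G)\setminus(L\cup B)$ lies in a single component, which is $C$.
* (n2) $G\cap F$ is a vertex or an edge, and $|G\cap(L\cup B)|\le2$. For a vertex, $m=1$ and $\ell\le1$. For an edge with one end in $B$, the other end is in $N\subset L$, so $m=\ell=1$. For an edge in $B$, $m=2$ and $\ell=0$, as $G$ is not of type (iii). So $V(G)\setminus(L\cup B)$ is connected by Lemma 5(a). It lies in $U_1\setminus B$ by (6) and meets $C$, hence it lies in $C$.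

In both cases $V(G)\setminus(L\cup B)\subset C$, so $G$ meets no $C_j\ne C$; by (14) $G$ has exactly one cell. Let $\mathcal N$ be the set of these cells, and $\mathcal E$ the set of cells of extra facets that meet $C$. We claim
$$\text{a face of } \Lambda \text{ sharing an edge with a cell of } \mathcal N \text{ is a cap or a cell whose facet meets } C. \tag{15}$$
Let the shared edge be $(\rho,I)$ with $\rho=G\cap H$, $H\ne F$, where $G$ is the facet of the cell in $\mathcal N$. In case (n1), $\rho\ne\sigma$, so by Lemma 2 $\rho$ has a vertex in $V(G)\setminus V(\sigma)\subset C$. In case (n2), $|V(\rho)|\ge3$, so $\rho$ has a vertex outside $L\cup B$, which lies in $C$. In both cases $H$ meets $C$.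

**Step 2: the case $\mathcal N=\emptyset$.** Choose an edge $wy$ with $w\in B$, $y\in C$. Then $y\notin V(F)$, since otherwise $y$ would be in $V(F)\cap U$ and adjacent to $B$, hence in $B$. The at least three facets containing $wy$ are different from $F$ and meet $B$ and $C$. As $\mathcal N=\emptyset$, they are all extra. So $e_i\ge3$.

**Step 3: a separator when some face stays away from $C$.** Let $\mathcal N\ne\emptyset$. Let $\mathcal K$ be the set of caps adjacent in $D$ to $\mathcal N$, and $\mathcal R$ the set of all cells whose facet does not meet $C$ together with all caps not in $\mathcal K$. The faces of $\Lambda$ are partitioned into $\mathcal N,\mathcal E,\mathcal K,\mathcal R$. Suppose $\mathcal R\ne\emptyset$. By (15) no face of $\mathcal N$ is adjacent to $\mathcal R$, so $\mathcal E\cup\mathcal K$ separates $\mathcal N$ from $\mathcal R$. Choose $a\in\mathcal N$, $b\in\mathcal R$ and a minimal separator $Z\subset\mathcal E\cup\mathcal K$ of $a,b$, with the cyclic order $z_1,\dots,z_s$, $s\ge3$, of Lemma 10. We show that the cells in $Z$ belong to at least three facets. As these are extra and meet $C$, this gives $e_i\ge3$.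

Call a cell rich or poor according to its facet. By (11) and (12), consecutive cells belong to different facets, not both rich. By (11), caps are not consecutive. By (13), a cell next to a cap is rich. By (14), different poor cells in $Z$ belong to different facets.

* *No cap in $Z$.* If the cells belonged to at most two facets, they would alternate between two facets, $s\geq 4$ would be even, and each facet would have at least two cells. Both facets would be rich by (14), but consecutive cells are not both rich. So there are at least three facets.
* *At least two caps in $Z$.* Consider the chain of cells between two cyclically consecutive caps. Its length is not $0$, since caps are not consecutive. It is not $1$, since a cell shares vertices with at most one cap. It is not $2$, since both cells would be rich and consecutive. So it begins with a rich cell, and the second cell is poor. There are at least two chains, hence at least two poor facets, and a rich one.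
* *Exactly one cap in $Z$.* There is one chain, of length $s-1\ge2$, with rich ends. Length $2$ is impossible as before, so the second cell is poor. With at least two poor cells we have at least three facets. With exactly one poor cell the chain is rich, poor, rich, since rich cells are not consecutive. If the two rich cells have different facets, there are three facets. Otherwise, by (14), they are $(G_\sigma,J)$ and $(G_\sigma,J')$ with different arcs $J,J'$ of $\sigma\cap B$, and the cell of the poor extra facet $Q$ between them shares vertices with both. So there are $w\in J\cap V(Q)$ and $w'\in J'\cap V(Q)$, $w\ne w'$, both in $(Q\cap F)\cap\sigma$. Here $Q\cap F$ is a $2$-face $\tau\subset B$, with $\tau\ne\sigma$ because $\sigma\not\subset B$, or an edge in $B$. So $(Q\cap F)\cap\sigma$ is a face with at least two vertices that is at most an edge. Thus $ww'$ is an edge of $\sigma$ with both ends in $B$, and $w,w'$ lie in the same arc: a contradiction.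

So $e_i\ge3$ unless $\mathcal N\ne\emptyset$ and $\mathcal R=\emptyset$. Call $C$ **exceptional** in this last case.

**Step 4: there is at most one exceptional component.** If $C$ is exceptional, every facet $G\ne F$ that meets $B$ also meets $C$. If $C'\ne C$ were exceptional too, the facet of a cell in $\mathcal N$ (for $C$) would meet $C'$, against Step 1.

In the example, $C=\{14,24,34\}$ is exceptional: $\mathcal N$ consists of the cells of $T_1,T_2,T_3,O_5$, $\mathcal E$ of those of $O_1,O_2,O_3$, and $\mathcal K$ of the cap.

**Step 5: an exceptional component $C=C_i$ is paid for by $F$.** We show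
$$e_i+2(\delta-1)+A\ge3. \tag{16}$$
Go around a cap. Consecutive leaving edges $wx,w'x'$ ($w,w'\in B$, $x,x'\in N$) are joined by an edge $(\sigma,I)$. If $x\ne x'$, call this a *change*. Then $x,x'\in\sigma\cap L$, so $G_\sigma$ is rich, hence extra, and it meets $C$ since $C$ is exceptional. Each vertex of $N$ lies in exactly one cap, and it is an end of a leaving edge in this cap. So a cap containing $\nu\ge2$ vertices of $N$ has at least $\nu$ changes. Recall $|N|\ge3$.

* If $\delta\ge3$, then (16) is clear.
* If $\delta=2$, some cap contains at least two vertices of $N$. So there is a change, $e_i\ge1$, and $1+2=3$.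
* If $\delta=1$, the single cap has at least three changes, at distinct pairs $(\sigma,I)$. Let $\Sigma$ be the set of $2$-faces $\sigma$ involved. Distinct $\sigma$ give distinct extra facets $G_\sigma$ that meet $C$, so
$$3\le\sum_{\sigma\in\Sigma}a_\sigma=|\Sigma|+\sum_{\sigma\in\Sigma}(a_\sigma-1)\le e_i+A .$$

**Step 6: conclusion.** If there is no exceptional component, then $X=\sum_ie_i\ge3p$. If there is one, then $X+2(\delta-1)+A\ge3(p-1)+3=3p$ by (16). So (10) holds in all cases. This proves Proposition 6 when every $u\in U$ lies in at most two rich facets, and Lemma 8 covers the remaining case. By Section 4, Theorem 1 follows. $\blacksquare$
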